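# Supports of rational series over $\mathbb R$ and over $\mathbb Q$

## 1. Formal series, linear representations, supports

Throughout, $K$ is a field and $A$ is a finite alphabet. We write $A^*$ for the free monoid on $A$, with the empty word $1$ as identity, and $|w|_a$ for the number of occurrences of the letter $a$ in the word $w$.

**Definition 1.1 (series).** A *formal series* over $K$ is a map $S:A^*\to K$, $w\mapsto (S,w)$, written $S=\sum_{w}(S,w)\,w$. The set $K\langle\langle A\rangle\rangle$ of all series is a $K$-algebra under termwise addition and the Cauchy product $(ST,w)=\sum_{uv=w}(S,u)(T,v)$. The *polynomials* are the series with finitely many nonzero coefficients; they form the subalgebra $K\langle A\rangle$. The *constant term* of $S$ is $(S,1)$.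

*Example.* For $A=\{a,b\}$, the series $\sum_w w$ has all coefficients equal to $1$. The series $1-a-b$ is a polynomial with constant term $1$. Their product is $1$: the coefficient of the empty word is $1$, and the coefficient of a nonempty word $w$ is $1-1=0$, because exactly one of the letters $a,b$ is the first letter of $w$. So $(1-a-b)^{-1}=\sum_w w$.

**Definition 1.2 (rational).** $S$ is *$K$-rational* if it lies in the smallest subalgebra of $K\langle\langle A\rangle\rangle$ that contains $K\langle A\rangle$ and is closed under inverses of series with nonzero constant term.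

*Example.* $(1-a-b)^{-1}\,a\,(1-a-b)^{-1}$ is rational. Its coefficient at $w$ is the number of factorizations $w=uav$, that is, $|w|_a$.

**Definition 1.3 (recognizable).** $S$ is *$K$-recognizable* if there are $n\ge 1$, a row $\lambda\in K^{1\times n}$, a column $\gamma\in K^{n\times 1}$ and a monoid morphism $\mu:A^*\to K^{n\times n}$ with $(S,w)=\lambda\,\mu(w)\,\gamma$ for all $w$. We call $(\lambda,\mu,\gamma)$ a *representation of dimension $n$*.

*Example.* The series $w\mapsto|w|_a$ has the representation
$$\lambda=(1,0),\qquad \mu(a)=\begin{pmatrix}1&1\\0&1\end{pmatrix},\qquad \mu(b)=\begin{pmatrix}1&0\\0&1\end{pmatrix},\qquad \gamma=\begin{pmatrix}0\\1\end{pmatrix}.$$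

The Kleene–Schützenberger theorem says that *$S$ is $K$-rational exactly when it is $K$-recognizable.* From now on we work only with representations.

**Definition 1.4 (Hadamard product).** The Hadamard product of $S$ and $T$ is the series $w\mapsto (S,w)(T,w)$.

*Example.* The Hadamard square of $w\mapsto|w|_a$ is $w\mapsto|w|_a^2$.

**Lemma 1.5.** Sums, scalar multiples and Hadamard products of recognizable series are recognizable.

*Proof.* Let $(\lambda,\mu,\gamma)$ and $(\lambda',\mu',\gamma')$ represent $S$ and $S'$. The row $(\lambda,\lambda')$, the block-diagonal matrices with blocks $\mu(w),\mu'(w)$, and the column with blocks $\gamma,\gamma'$ represent $S+S'$. The triple $(\lambda\otimes\lambda',\,\mu\otimes\mu',\,\gamma\otimes\gamma')$ represents the Hadamard product, since $(X\otimes X')(Y\otimes Y')=XY\otimes X'Y'$. Scalars go into $\lambda$. $\square$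

**Definition 1.6 (support).** The *support* of $S$ is the language $\operatorname{supp}(S)=\{w\in A^*:(S,w)\ne0\}$. We write $\mathrm{Supp}(K)$ for the class of all supports of $K$-rational series over finite alphabets.

*Example.* For $A=\{a,b\}$, the series $w\mapsto |w|_a-|w|_b$ is $\mathbb Q$-recognizable by Lemma 1.5, so $\{w:|w|_a\neq|w|_b\}\in\mathrm{Supp}(\mathbb Q)$.

**Lemma 1.7.** Every regular language belongs to $\mathrm{Supp}(K)$, for every field $K$.

*Proof.* Take a complete deterministic automaton for the language, with states $1,\dots,n$. Let $\mu(a)_{pq}=1$ if the letter $a$ leads from $p$ to $q$, and $0$ otherwise. Every row of $\mu(a)$ contains exactly one $1$, so by induction $\mu(w)_{pq}$ is $1$ if $w$ leads from $p$ to $q$ and $0$ otherwise. With $\lambda$ the indicator row of the initial state and $\gamma$ the indicator column of the final states, $\lambda\mu(w)\gamma\in\{0,1\}$ is the characteristic function of the language. $\square$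

## 2. The dependence of $\mathrm{Supp}(K)$ on $K$: the problem and its easy cases

Only the pattern of zeros of $S$ enters its support. Can this pattern remember the field of coefficients?

**Field dependence problem of supports.** *Do there exist a finite alphabet $A$ and a language $L\subseteq A^*$ such that $L=\operatorname{supp}(S)$ for some $\mathbb R$-rational series $S$, but $L\ne\operatorname{supp}(T)$ for every $\mathbb Q$-rational series $T$?*

The problem is listed under the title "Noncommutative Rational" at https://github.com/lclem/librarian. The answer will be yes. First, some cases in which the field is *not* remembered.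

**Dimension one.** If $n=1$, then $(S,w)=\lambda\gamma\prod_i\mu(w_i)$, the product running over the letters of $w$. The support is $\emptyset$ (if $\lambda\gamma=0$) or $A_0^*$, where $A_0$ is the set of letters with $\mu(a)\ne0$. Both are regular, hence in $\mathrm{Supp}(\mathbb Q)$ by Lemma 1.7.

**One letter.** If $A=\{a\}$, then $(S,a^n)=\lambda\mu(a)^n\gamma$ is a linear recurrent sequence. By the Skolem–Mahler–Lech theorem, in characteristic $0$ its zero set is the union of a finite set and finitely many arithmetic progressions. So the support is regular, and again lies in $\mathrm{Supp}(\mathbb Q)$.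

**A square root.** Let $A=\{a,\bar a,b,\bar b\}$, $x_w=|w|_a-|w|_{\bar a}$, $y_w=|w|_b-|w|_{\bar b}$, and $(S,w)=x_w-\sqrt2\,y_w$. Multiply by the conjugate: $x_w^2-2y_w^2$ is a $\mathbb Q$-recognizable series by Lemma 1.5, and it vanishes exactly when $(S,w)$ does. This is an instance of a general fact.

**Proposition 2.1.** If $E/E_0$ is a finite field extension, then $\mathrm{Supp}(E)\subseteq\mathrm{Supp}(E_0)$.

*Proof.* Let $d=[E:E_0]$, and let $r:E\to M_d(E_0)$ be the regular representation: $r(x)$ is the matrix of multiplication by $x$ in a fixed $E_0$-basis of $E$. It is a ring morphism, so it may be applied entrywise to matrices over $E$ and respects their products. If $(S,w)=\lambda\mu(w)\gamma$, then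
$$r((S,w))=r(\lambda)\,r(\mu(w))\,r(\gamma).$$
The entry of this $d\times d$ matrix in position $(p,q)$ is (row $p$ of $r(\lambda)$) times $r(\mu(w))$ times (column $q$ of $r(\gamma)$), so it is an $E_0$-recognizable series in $w$. The determinant is a polynomial in these entries. By Lemma 1.5, $(T,w)=\det r((S,w))$ is an $E_0$-recognizable series. Multiplication by $x\in E$ is invertible if and only if $x\ne0$, so $\operatorname{supp}(T)=\operatorname{supp}(S)$. $\square$

So a representation whose entries are all algebraic over $\mathbb Q$ has its support in $\mathrm{Supp}(\mathbb Q)$. A positive answer must use a transcendental number.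

**A transcendental number used linearly.** Let $\tau$ be transcendental and $(S,w)=x_w+\tau y_w$, with $x_w,y_w$ as above. Then $(S,w)=0$ if and only if $x_w=y_w=0$, if and only if $x_w^2+y_w^2=0$. The last series is $\mathbb Q$-recognizable. So $\tau$ must enter in unboundedly many powers, and the next series arranges this.

## 3. A two-dimensional series with a transcendental multiplier

Let $\tau\in\mathbb R$ be transcendental and $A=\{a,\bar a,b,\bar b\}$. Let $\pi$ be the morphism from $A^*$ to the group of bijective affine maps of $\mathbb R$ (under composition) with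
$$\pi(a):x\mapsto\tau x,\qquad \pi(\bar a)=\pi(a)^{-1},\qquad \pi(b):x\mapsto x+1,\qquad \pi(\bar b)=\pi(b)^{-1}.$$
Define
$$(S,w)=\pi(w)(0),\qquad L=\operatorname{supp}(S)=\{w\in A^*:\pi(w)(0)\ne0\}.$$
The map $(x\mapsto ux+f)\mapsto\begin{pmatrix}u&f\\0&1\end{pmatrix}$ turns composition into matrix multiplication, since $u(vx+g)+f=uvx+(ug+f)$. Its $(1,2)$ entry is the value at $0$. With $\lambda=(1,0)$ and $\gamma=(0,1)^{T}$ this is a representation of $S$ of dimension $2$. So $S$ is $\mathbb R$-rational.

**Theorem A.** *$L$ is the support of the $\mathbb R$-rational series $S$, but $L\notin\mathrm{Supp}(\mathbb Q)$.*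

**An explicit description of $L$.** Put $h(u)=|u|_a-|u|_{\bar a}$. A letter $b$ in $w=ubv$ adds $1$, and then the linear part $\tau^{h(u)}$ of $\pi(u)$ acts. Hence
$$(S,w)=\sum_{w=ubv}\tau^{h(u)}-\sum_{w=u\bar bv}\tau^{h(u)}=\sum_{i\in\mathbb Z}c_i(w)\,\tau^i, \tag{1}$$
where $c_i(w)$ is the number of prefixes $ub$ of $w$ with $h(u)=i$ minus the number of prefixes $u\bar b$ with $h(u)=i$. As $\tau$ is transcendental, $w\notin L$ if and only if $c_i(w)=0$ for all $i$.

Think of a walker on $\mathbb Z$: the letters $a,\bar a$ move it, and $b,\bar b$ add or remove a token at its position. Then $w\notin L$ when all token counts are $0$ at the end. For instance, $(S,\,ba\bar b\bar a)=1-\tau$ and $(S,\,bba\bar b\bar a)=2-\tau$, while $(S,\,ba\bar b\bar a\,\bar bab\bar a)=1-\tau-1+\tau=0$. Every $f=\sum c_i\tau^i\in\mathbb Z[\tau^{\pm1}]$ is a value of $S$: concatenate, over the finitely many $i$ with $c_i\ne 0$, words that walk to $i$, place $c_i$ tokens there, and walk back.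

**Two attempts to show $L\in\mathrm{Supp}(\mathbb Q)$.** One should try to refute Theorem A first.

*Specialize $\tau$.* Replace $\tau$ by a nonzero rational number $q$. This gives a $\mathbb Q$-recognizable series $S_q$. Write $q=r/s$ with integers $r\neq 0$ and $s\geq 1$. Some word $w$ has $(S,w)=s\tau-r\ne0$, and then $(S_q,w)=0$. So $\operatorname{supp}(S_q)\ne L$. Finitely many specializations $q_1,\dots,q_l$ together fail too, since some word has value $\prod_i(s_i\tau-r_i)$ and is lost by all of them.

*Add squares.* As in the linear case, $G(w)=\sum_i c_i(w)^2$ takes values in $\mathbb Q$ and has support exactly $L$. But the number of indices $i$ with $c_i(w)\neq 0$ is unbounded as $w$ varies, so Lemma 1.5 does not apply. Theorem A says that $G$ is in fact not $\mathbb Q$-rational.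

These failures exclude two constructions. Theorem A must exclude *every* $\mathbb Q$-rational series $T$ of every dimension.

## 4. What a representation of $T$ has to do with the group $\pi(A^*)$

**Definition 4.1.** A group is *$K$-linear* if it embeds in $GL_m(K)$ for some $m\ge1$.

*Example.* The group $\Gamma=\pi(A^*)$ of Section 3 is $\mathbb R$-linear with $m=2$. The trivial group is $K$-linear for every $K$.

Suppose $L=\operatorname{supp}(T)$ with $(T,w)=\lambda\mu(w)\gamma$ over $\mathbb Q$. The plan is:

* show that $\Gamma$ is then $\mathbb Q$-linear (Sections 5–7);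
* show that $\Gamma$ is not $\mathbb Q$-linear (Section 8).

For the first part, one would like $\mu$ itself to induce a representation of $\Gamma$. It does not.

1. The matrices $\mu(x)$ need not be invertible. Adding a zero row and column to all $\mu(x)$, $x\in A$, and zeros to $\lambda$ and $\gamma$, changes no coefficient of $T$.
2. Words with the same image under $\pi$ may have different matrices. For example, $w\mapsto2^{|w|}(S,w)$, where $|w|$ is the length of $w$, has support $L$; it is represented by $2^{|w|}$ times the matrices of $S$, and so $a\bar a$ is sent to $4$ times the identity.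

The first defect is repaired by restricting to words $cuc$ for a fixed word $c$ whose matrix has minimal rank. For the second, it is natural to divide by the matrices of words $w$ with $\pi(w)=1$. This is the point at which the naive approach stops: *a quotient of a linear group need not be linear.* Indeed $\Gamma$ is generated by two elements, so it is a quotient of the free group on two generators. That free group embeds in $SL_2(\mathbb Z)$ (the matrices $\begin{pmatrix}1&2\\0&1\end{pmatrix}$ and $\begin{pmatrix}1&0\\2&1\end{pmatrix}$ generate a free group). Yet $\Gamma$ will turn out not to be $\mathbb Q$-linear.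

The way past this: divide by the *Zariski closure*. On the one hand, quotients by Zariski closed normal subgroups are linear (Section 6). On the other hand, the only information that we have about $T$ is that certain coefficients vanish. For fixed outer words, each such coefficient is a linear function of the middle matrix, and a polynomial function that vanishes on a set vanishes on its Zariski closure. So passing to the closure loses nothing that we know.

## 5. Zariski closures of matrix semigroups

**Definition 5.1.** The *Zariski topology* on $GL_k(K)$ has as closed sets the common zero sets in $GL_k(K)$ of families of polynomials over $K$ in the $k^2$ matrix entries.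

*Example.* In $GL_1(\mathbb Q)=\mathbb Q^*$ the closure of the semigroup $\{2^n:n\ge1\}$ is all of $\mathbb Q^*$, since a polynomial in one variable with infinitely many zeros is $0$. The semigroup contains neither $1$ nor any inverse, but its closure is a group.

By Hilbert's basis theorem, ideals in $K[X_{11},\dots,X_{kk}]$ are finitely generated, so descending chains of closed sets become stationary. Left and right translations by elements of $GL_k(K)$, and hence conjugations, are homeomorphisms, since they are invertible linear substitutions in the entries. The closure of a set $\Sigma$ is the set of $g\in GL_k(K)$ at which every polynomial vanishing on $\Sigma$ vanishes.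

**Lemma 5.2.** The Zariski closure $M$ of a nonempty subsemigroup $\Sigma\subseteq GL_k(K)$ is a subgroup.

*Proof.* **$M$ is a semigroup.** For $s\in\Sigma$ we have $s\Sigma\subseteq\Sigma\subseteq M$. So $\Sigma$ lies in the closed set $s^{-1}M$, hence $M\subseteq s^{-1}M$, that is, $sM\subseteq M$. Now let $h\in M$. We have just shown $\Sigma h\subseteq M$. So $\Sigma$ lies in the closed set $Mh^{-1}$, hence $Mh\subseteq M$.

**$M$ contains $1$ and inverses.** Let $m\in M$. The closed sets $M\supseteq mM\supseteq m^2M\supseteq\cdots$ become stationary, so $m^iM=m^{i+1}M$ for some $i$. Cancel $m^i$: $M=mM$. Since $m\in mM$, we get $1\in M$. Since $1\in mM$, we get $m^{-1}\in M$. $\square$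

## 6. Quotients by relatively closed normal subgroups

A model case: in $GL_k(K)$ the scalar matrices form a normal subgroup, defined by the equations $X_{ij}=0$ $(i\ne j)$ and $X_{ii}=X_{jj}$. The quotient is linear because $GL_k(K)$ acts by conjugation on the vector space $M_k(K)$, and exactly the scalar matrices act trivially. The proof below turns the general case into this one.

**Lemma 6.1.** Let $\Delta\le GL_k(K)$ be a group and $P\trianglelefteq\Delta$. Suppose that every $\delta\in\Delta$ at which all polynomials over $K$ (in the $k^2$ matrix entries) vanishing on $P$ vanish lies in $P$. Then $\Delta/P$ is $K$-linear.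

*Proof.*

**Step 1: $P$ is the stabilizer of a finite-dimensional subspace.** Let $\mathcal I$ be the ideal of polynomials vanishing on $P$, generated by finitely many polynomials of degree at most $e$. Let $W$ be the space of all polynomials of degree at most $e$, and $J=\mathcal I\cap W$. If all $f\in J$ vanish at $\delta\in\Delta$, then the generators of $\mathcal I$ do, hence all of $\mathcal I$ does, and $\delta\in P$ by hypothesis. So
$$\delta\in P\iff f(\delta)=0\text{ for all }f\in J\qquad(\delta\in\Delta).$$
If $J=0$, then $P=\Delta$ and the quotient is trivial. So let $j=\dim J\ge1$.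

The group $\Delta$ acts linearly on $W$ by $(\delta f)(X)=f(X\delta)$. This is a left action, as $(\delta(\delta'f))(X)=(\delta'f)(X\delta)=f(X\delta\delta')$, and it does not raise degrees. If $\delta\in P$ and $f\in J$, then $(\delta f)(x)=f(x\delta)=0$ for $x\in P$, since $x\delta\in P$. So $\delta J\subseteq J$. Conversely, let $\delta J\subseteq J$. For $f\in J$ we have $f(\delta)=(\delta f)(1)=0$, because $\delta f\in J$ and $1\in P$. So $\delta\in P$. Thus $P=\{\delta\in\Delta:\delta J=J\}$.

**Step 2: $P$ is the stabilizer of a line.** Let $\omega$ span the line $\Lambda^jJ\subseteq\Lambda^jW$. Extending a basis of $J$ to a basis of $W$ shows $J=\{v\in W:v\wedge\omega=0\}$. If $\delta J=J$, then $\delta\omega\in K\omega$. Conversely, let $\delta\omega=c\,\omega$; here $c\ne0$. For $v\in J$ we have $c\,(\delta v\wedge\omega)=\delta v\wedge\delta\omega=\delta(v\wedge\omega)=0$, so $\delta v\in J$. Hence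
$$P=\{\delta\in\Delta:\delta\omega\in K\omega\}.$$

**Step 3: a space on which $P$ acts by scalars in blocks.** For $p\in P$ write $p\,\omega=\chi(p)\,\omega$; then $\chi:P\to K^*$ is a homomorphism. For $\delta\in\Delta$, normality of $P$ gives
$$p\,\delta\omega=\delta(\delta^{-1}p\delta)\omega=\chi(\delta^{-1}p\delta)\,\delta\omega .$$
So every $\delta\omega$ is a common eigenvector of $P$. Let $U=\operatorname{span}\{\delta\omega:\delta\in\Delta\}$, a nonzero $\Delta$-invariant subspace. For a character $\psi:P\to K^*$ let $U_\psi=\{u\in U:pu=\psi(p)u\text{ for all }p\in P\}$. Weight spaces of distinct characters are linearly independent, and $U$ is spanned by weight vectors. So $U=\bigoplus_iU_i$ is the finite direct sum of the nonzero weight spaces. If $u$ has weight $\psi$, then the computation above shows that $\delta u$ has weight $p\mapsto\psi(\delta^{-1}p\delta)$. Applying this to $\delta^{-1}$ as well, we see that $\Delta$ permutes the $U_i$.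

**Step 4: act by conjugation.** Let $E=\bigoplus_i\mathrm{End}(U_i)\subseteq\mathrm{End}(U)$ be the block-diagonal endomorphisms. Since $\Delta$ permutes the $U_i$, it acts on $E$ by conjugation. An element of $P$ is scalar on each $U_i$, so it commutes with all of $E$ and acts trivially. Conversely, suppose $\delta$ acts trivially. Then $\delta$ commutes with the projections onto the $U_i$, which lie in $E$, so it preserves each $U_i$. On $U_i$ it commutes with all of $\mathrm{End}(U_i)$, so it is scalar there. Now $\omega$ is a weight vector, of weight $\chi$, and lies in a single $U_i$. So $\delta\omega\in K\omega$ and $\delta\in P$ by Step 2. The kernel of $\Delta\to GL(E)$ is exactly $P$, hence $\Delta/P\hookrightarrow GL(E)$. $\square$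

## 7. From supports to linear groups

We isolate the property of the stabilizer of $0$ that will be used.

**Proposition 7.1.** Let $\Gamma$ be a group, $A$ a finite alphabet, $\pi:A^*\to\Gamma$ a surjective monoid morphism, and $Z\subseteq\Gamma$ a subset such that

$(*)$ for each $g\in\Gamma$, $g\ne1$, there are $x,y\in\Gamma$ with $xy\in Z$ and $xgy\notin Z$.

If $\{w\in A^*:\pi(w)\notin Z\}$ is the support of a $K$-rational series $T$, then $\Gamma$ is $K$-linear.

*Examples for $(*)$.* The set $Z=\{1\}$ always satisfies it: take $x=y=1$. A normal subgroup $Z\ne1$ never does: for $g\in Z$ and $xy\in Z$ we have $xgy=(xgx^{-1})\,xy\in Z$.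

*Proof.* We may assume $\Gamma\ne1$. Then $(*)$ gives $Z\ne\Gamma$. Let $(T,w)=\lambda\mu(w)\gamma$ with $\mu:A^*\to K^{r\times r}$ acting on $V=K^{r\times1}$.

**Step 1: pass to invertible matrices.** Choose $c\in A^*$ such that $k=\operatorname{rank}\mu(c)$ is minimal among all words. We claim $k\ge1$. Pick $u\in\Gamma\setminus Z$ and a word $w$ with $\pi(w)=\pi(c)^{-1}u$. Then $\pi(cw)=u\notin Z$, so $(T,cw)\ne0$ and $\mu(c)\ne0$.

Let $D=cA^*c$. It is a semigroup under concatenation, and $\pi(D)=\pi(c)\Gamma\pi(c)=\Gamma$. Put $I=\operatorname{im}\mu(c)$ and $N=\ker\mu(c)$. For $d=cuc\in D$ the matrix $\mu(d)=\mu(c)\mu(u)\mu(c)$ has image inside $I$ and kernel containing $N$. Its rank is at least $k$ by minimality, so $\operatorname{im}\mu(d)=I$ and $\ker\mu(d)=N$. Also $\mu(c)^2=\mu(cc)$ has rank $k$ by minimality, so $\mu(c)$ is injective on $I$. That is, $I\cap N=0$, and by dimensions $V=I\oplus N$. Hence $\rho(d):=\mu(d)|_I$ maps $I$ injectively to $I$, and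
$$\rho:D\to GL(I)\cong GL_k(K)$$
is a semigroup morphism. With $p:V\to I$ the projection along $N$ and $\iota:I\to V$ the inclusion,
$$\mu(d)=\iota\,\rho(d)\,p\qquad(d\in D). \tag{2}$$
Indeed both sides agree on $I$ and vanish on $N$.

In the example with added zeros (item 1 of Section 4, the old matrices being invertible), $c$ can be any letter, $I$ is the old space and $N$ is the added coordinate axis.

**Step 2: the closed group to divide by.** Let $R=\{d\in D:\pi(d)=1\}$. It is nonempty since $\pi(D)=\Gamma$, and it is a semigroup. Let $\mathbf N$ be the Zariski closure of $\rho(R)$ in $GL_k(K)$. It is a group by Lemma 5.2. Let $\Delta$ be the group generated by $\rho(D)$, and $P=\Delta\cap\mathbf N$.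

*$\Delta$ normalizes $\mathbf N$.* For $d\in D$ choose $d'\in D$ with $\pi(d')=\pi(d)^{-1}$. For $n\in R$ the words $dnd'$ and $dd'$ lie in $R$, so
$$\rho(d)\rho(n)\rho(d)^{-1}=\rho(dnd')\,\rho(dd')^{-1}\in\mathbf N .$$
Conjugation by $\rho(d)$ is a homeomorphism and $\mathbf N$ is closed, so $\rho(d)\mathbf N\rho(d)^{-1}\subseteq\mathbf N$ for every $d\in D$. For the inverse, write $\rho(d)^{-1}=\rho(d')\,\rho(dd')^{-1}$, where $\rho(dd')\in\mathbf N$. Then
$$\rho(d)^{-1}\mathbf N\rho(d)=\rho(d')\,\rho(dd')^{-1}\,\mathbf N\,\rho(dd')\,\rho(d')^{-1}=\rho(d')\mathbf N\rho(d')^{-1}\subseteq\mathbf N .$$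
So $\Delta$ normalizes $\mathbf N$, and $P\trianglelefteq\Delta$.

*Lemma 6.1 applies.* Since $\rho(R)\subseteq P\subseteq\mathbf N$, the closure of $P$ is $\mathbf N$. If every polynomial vanishing on $P$ vanishes at $\delta\in\Delta$, then $\delta\in\mathbf N\cap\Delta=P$. So $\Delta/P$ is $K$-linear.

**Step 3: a homomorphism $\theta:\Gamma\to\Delta/P$.** Put $\theta(\pi(d))=\rho(d)P$ for $d\in D$. To see that this is well defined, let $\pi(d_1)=\pi(d_2)$ and pick $d'\in D$ with $\pi(d')=\pi(d_1)^{-1}$. Then $\rho(d_1)\rho(d')$ and $\rho(d_2)\rho(d')$ lie in $\rho(R)\subseteq P$, so $\rho(d_1)$ and $\rho(d_2)$ lie in the same coset $P\rho(d')^{-1}$. As $P$ is normal, $\rho(d_1)P=\rho(d_2)P$. Since $\pi(D)=\Gamma$, $\theta$ is defined on all of $\Gamma$. It is a homomorphism because $\pi$ and $\rho$ are multiplicative on $D$.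

**Step 4: $\theta$ is injective.** Here the support hypothesis enters. Suppose $1\ne g\in\ker\theta$, and choose $d\in D$ with $\pi(d)=g$. Then $\rho(d)\in P\subseteq\mathbf N$. Take $x,y$ as in $(*)$, and words $X,Y$ with $\pi(X)=x$, $\pi(Y)=y$. Consider the linear function on $k\times k$ matrices
$$h(M)=\lambda\,\mu(X)\,\iota M p\,\mu(Y)\,\gamma .$$
For $n\in R$, (2) gives $h(\rho(n))=\lambda\mu(XnY)\gamma=(T,XnY)$. This is $0$, because $\pi(XnY)=xy\in Z$. So $h$ vanishes on $\rho(R)$, hence on its closure $\mathbf N$, hence at $\rho(d)$. Therefore $(T,XdY)=h(\rho(d))=0$, which means $xgy=\pi(XdY)\in Z$. This contradicts the choice of $x,y$. So $\Gamma$ embeds in the $K$-linear group $\Delta/P$. $\square$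

**Corollary 7.2.** Let $F$ be a field, and $\Gamma$ a finitely generated group of maps $x\mapsto ux+f$ ($u\in F^*$, $f\in F$) of $F$ that does not fix $0$. Let $A$ consist of letters for generators and their inverses, and let $\pi:A^*\to\Gamma$ be the obvious morphism. Then $L_\Gamma=\{w\in A^*:\pi(w)(0)\ne0\}\in\mathrm{Supp}(F)$. If $L_\Gamma\in\mathrm{Supp}(K)$, then $\Gamma$ is $K$-linear.

*Proof.* The first claim is the $2\times2$ matrix representation of Section 3, now over $F$. For the second, let $Z=\{g\in\Gamma:g(0)=0\}$, so that $L_\Gamma=\{w:\pi(w)\notin Z\}$. We check $(*)$. A map $g:x\mapsto ux+f$ other than the identity fixes at most one point: if $u\ne1$, the equation $(u-1)x=-f$ has one solution, and if $u=1$, then $f\ne0$ and there is none. Let $1\ne g\in\Gamma$. The orbit $\Gamma\cdot0$ has at least two points, so some $y\in\Gamma$ has $g(y(0))\ne y(0)$. Put $x=y^{-1}$. Then $xy=1\in Z$, and $xgy(0)=y^{-1}(g(y(0)))\ne y^{-1}(y(0))=0$, so $xgy\notin Z$. Apply Proposition 7.1. $\square$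

## 8. Linear representations of the groups $\Gamma_{C,n}$

**Definition 8.1.** Let $C=\mathbb Z$ or $C=\mathbb F_p$, let $n\ge1$, and let $\Lambda=C[t_1^{\pm1},\dots,t_n^{\pm1}]$. The group $\Gamma_{C,n}$ consists of all maps $x\mapsto t^kx+f$ with $k\in\mathbb Z^n$ and $f\in\Lambda$, where $t^k=t_1^{k_1}\cdots t_n^{k_n}$.

Let $\alpha_j:x\mapsto t_jx$, $\beta_f:x\mapsto x+f$, $\beta=\beta_1$, and $B=\{\beta_f:f\in\Lambda\}\cong(\Lambda,+)$, a normal subgroup. Then
$$\alpha_j\beta_f\alpha_j^{-1}=\beta_{t_jf}. \tag{3}$$
So each $\beta_{t^k}$ is a conjugate of $\beta$. The $\beta_{t^k}$ generate $B$, and the $\alpha_j$ and $\beta$ generate $\Gamma_{C,n}$. By (3), a subgroup of $B$ normalized by all $\alpha_j$ is the same thing as an additive subgroup of $\Lambda$ closed under multiplication by all $t_j^{\pm1}$. As $C$ is $\mathbb Z$ or $\mathbb F_p$, this is the same as an ideal of $\Lambda$.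

*Example.* For $C=\mathbb Z$, $n=1$: since $\tau$ is transcendental, $t_1\mapsto\tau$ embeds $\mathbb Z[t_1^{\pm1}]$ in $\mathbb R$ and identifies $\pi(A^*)$ of Section 3 with $\Gamma_{\mathbb Z,1}$. This group is isomorphic to $\mathbb Z\wr\mathbb Z$: the tokens form $\bigoplus_{i\in\mathbb Z}\mathbb Z t_1^i$, and $\alpha_1$ shifts them. The word $ba\bar b\bar a$ goes to $\beta_{1-t_1}$. The subgroup of $B$ corresponding to the ideal $(1-t_1)$ consists of the token placements with total count $0$.

**Definition 8.2.** The *transcendence degree* $\operatorname{trdeg}K$ is taken over the prime field of $K$. Finite (more generally, algebraic) extensions do not change it.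

*Example.* $\operatorname{trdeg}\mathbb Q=\operatorname{trdeg}\overline{\mathbb Q}=0$ and $\operatorname{trdeg}\mathbb Q(t_1,\dots,t_n)=n$. Moreover $\operatorname{trdeg}\mathbb R$ is infinite, because a field of characteristic $0$ and finite transcendence degree is countable.

**The case of translations.** Why should $\Gamma_{\mathbb Z,1}$ not be $\mathbb Q$-linear? Suppose first that a homomorphism to affine maps of $\mathbb Q$ sends $\alpha_1$ to $x\mapsto ux+v$ and each $\beta_f$ to a translation $x\mapsto x+\nu(f)$. Then $\nu$ is additive, and (3) gives $\nu(t_1f)=u\,\nu(f)$. With $u=r/s$ we get $\nu(st_1-r)=(su-r)\nu(1)=0$, so the homomorphism is not injective. In short, the multiplier must satisfy no polynomial relation. In a general representation two things go wrong: the matrices $\theta(b)$, $b\in B$, need not be unipotent, and even for unipotent matrices $b\mapsto\theta(b)-1$ is not additive. The proof deals with these in turn.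

**Proposition 8.3.** Let $\operatorname{char}K=\operatorname{char}C$. If $\Gamma_{C,n}$ is $K$-linear, then $K$ has transcendence degree at least $n$ over its prime field.

*Proof.* Let $\theta:\Gamma_{C,n}\to GL_m(K)$ be injective.

**Step 1: many translations are unipotent.** Let $B_1=\{b\in B:\theta(b)\text{ unipotent}\}$. We show that $B_1$ is a subgroup that corresponds to a *nonzero* ideal of $\Lambda$. The matrices $\theta(b)$, $b\in B$, commute, so they can be simultaneously triangularized over $\overline K$. The diagonal entries give homomorphisms $\chi_1,\dots,\chi_m:B\to\overline K^*$, and $B_1=\bigcap_j\ker\chi_j$ is a subgroup. Unipotence is invariant under conjugation, so $B_1$ is normalized by the $\alpha_j$ and corresponds to an ideal. It is nonzero: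

* If $C=\mathbb F_p$, then $\operatorname{char}K=p$, and $(\theta(b)-1)^p=\theta(b)^p-1=\theta(b^p)-1=0$ for all $b\in B$. So $B_1=B\ne0$.
* If $C=\mathbb Z$, each $\beta_{t^k}$ is conjugate to $\beta$, so $\chi_j(\beta_{t^k})$ lies in the finite set $\mathcal E$ of eigenvalues of $\theta(\beta)$. As the $\beta_{t^k}$ generate $B$, the map $(\chi_1,\dots,\chi_m)$ embeds $B/B_1$ in $\langle\mathcal E\rangle^m$, a finitely generated abelian group. If $B_1$ were $0$, then $B$ would be isomorphic to a subgroup of a finitely generated abelian group, hence finitely generated. But $B\cong\mathbb Z[t_1^{\pm1},\dots,t_n^{\pm1}]$ is free abelian of infinite rank.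

**Step 2: make the action additive.** For $b\in B_1$ put $N_b=\theta(b)-1$. These matrices are nilpotent and commute. For $i\ge1$ let $J^i$ be the $K$-span of all products of at least $i$ of them. Then $J^1\supseteq J^2\supseteq\cdots$ and $J^iJ^l\subseteq J^{i+l}$. Commuting nilpotent matrices can be made strictly upper triangular simultaneously, so $J^m=0$. Since $\theta(\alpha_j)N_b\theta(\alpha_j)^{-1}=N_{\alpha_jb\alpha_j^{-1}}$ and the $\alpha_j$ normalize $B_1$, conjugation by $\theta(\alpha_j)$ permutes the $N_b$ and maps each $J^i$ onto itself.

Expanding $(1+N_b)(1+N_{b'})$, and then taking $b'=b^{-1}$, gives for $b,b'\in B_1$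
$$N_{bb'}=N_b+N_{b'}+N_bN_{b'},\qquad N_{b^{-1}}=-N_b-N_bN_{b^{-1}}. \tag{4}$$
Let $B_i=\{b\in B_1:N_b\in J^i\}$; for $i=1$ this is $B_1$ itself. By (4) each $B_i$ is a subgroup, since $N_bN_{b'}$ and $N_bN_{b^{-1}}$ lie in $J^{i+1}\subseteq J^i$ when $b,b'\in B_i$. It is normalized by the $\alpha_j$, so it is an ideal of $\Lambda$. We know $B_1\ne0$. If $b\in B_m$, then $N_b=0$ and $\theta(b)=1$, so $b=1$; thus $B_m=0$. In the chain $B_1\supseteq B_2\supseteq\cdots\supseteq B_m=0$ there is therefore an $i$ with $1\le i<m$, $B_i\ne0$ and $B_{i+1}=0$. Fix it and put $W=J^i/J^{i+1}$. The map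
$$\nu:B_i\to W,\qquad b\mapsto N_b+J^{i+1}$$
is additive, because $N_bN_{b'}\in J^{2i}\subseteq J^{i+1}$ in (4). Its kernel is $B_{i+1}=0$. So $\nu$ is an injective additive map into a finite-dimensional $K$-vector space. (This replaces the logarithm, and works in every characteristic.)

**Step 3: $\Lambda$ acts faithfully on $W$.** Conjugation by $\theta(\alpha_j)$ induces $\psi_j\in GL_K(W)$, and the $\psi_j$ commute because the $\alpha_j$ do. Since $\operatorname{char}K=\operatorname{char}C$, $C$ maps to $K$. So there is a ring morphism $\Psi:\Lambda\to\mathrm{End}_K(W)$ with $\Psi(t_j)=\psi_j$. Regard $B_i$ as an ideal of $\Lambda$, written additively. Then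
$$\nu(hb)=\Psi(h)\nu(b)\qquad(h\in\Lambda,\ b\in B_i):$$
for $h=t_j^{\pm1}$ this is (3) and the definition of $\psi_j$, products follow, and sums follow by additivity of $\nu$. If $\Psi(h)=0$, then $\nu(hB_i)=0$, so $hB_i=0$ by injectivity of $\nu$. Since $B_i\ne0$ and $\Lambda$ is a domain, $h=0$. So $\Psi$ is injective.

**Step 4: count parameters.** Let $Q\subseteq\mathrm{End}_K(W)$ be the $K$-algebra generated by $\Psi(\Lambda)$. It is commutative, finite-dimensional, and nonzero because $W\ne0$. So it has finitely many maximal ideals $\mathfrak m_1,\dots,\mathfrak m_s$; their product lies in the Jacobson radical, which is nilpotent, so $(\mathfrak m_1\cdots\mathfrak m_s)^e=0$ for some $e\ge1$. Suppose that for every $l$ there were $0\ne h_l\in\Lambda$ with $\Psi(h_l)\in\mathfrak m_l$. Then $\Psi((h_1\cdots h_s)^e)=0$, while $(h_1\cdots h_s)^e\ne0$ because $\Lambda$ is a domain. This contradicts injectivity. So for some $l$ the map $\Lambda\to Q/\mathfrak m_l$ is injective. The field $K'=Q/\mathfrak m_l$ is a finite extension of $K$. The images of $t_1,\dots,t_n$ in $K'$ satisfy no nontrivial polynomial relation over $C$.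 They are therefore algebraically independent over the prime field: if $C=\mathbb F_p$ this is the same statement, and if $C=\mathbb Z$ we clear denominators. So $\operatorname{trdeg}K=\operatorname{trdeg}K'\ge n$. $\square$

*Remark.* For $K=\mathbb Q$, $C=\mathbb Z$, $n=1$, Step 4 can be shortened. By Cayley–Hamilton, $\psi_1$ is annihilated by its characteristic polynomial. Clearing denominators gives $0\ne h\in\mathbb Z[t_1]$ with $\Psi(h)=0$, contradicting Step 3. This is the relation $st_1-r$ of the translation case in general form.

## 9. Proof of Theorem A, and how small the example can be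

*Proof of Theorem A.* By the example after Definition 8.1, $\pi(A^*)$ is the group $\Gamma_{\mathbb Z,1}$, realized by affine maps of $\mathbb R$. It does not fix $0$, since $\beta(0)=1$. The language $L$ is the language $L_\Gamma$ of Corollary 7.2. Section 3 showed $L\in\mathrm{Supp}(\mathbb R)$. If $L\in\mathrm{Supp}(\mathbb Q)$, then $\Gamma_{\mathbb Z,1}$ would be $\mathbb Q$-linear by Corollary 7.2, and Proposition 8.3 would give $\operatorname{trdeg}\mathbb Q\ge1$, which is false. So $L\in\mathrm{Supp}(\mathbb R)\setminus\mathrm{Supp}(\mathbb Q)$, and the answer to the field dependence problem is **yes**. $\square$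

**Dimension.** $S$ has dimension $2$. Dimension $1$ is impossible for any example, by Section 2.

**Alphabet.** Two letters suffice. Let $\varphi:A^*\to\{0,1\}^*$ be the morphism that maps the four letters bijectively onto $00,01,10,11$, and write $\ell_{xy}$ for the letter with $\varphi(\ell_{xy})=xy$. Let $(\lambda,\mu,\gamma)$ be the representation of $S$ of dimension $2$. Put $\lambda'=(\lambda,0,0)$, let $\gamma'$ be the column with blocks $\gamma,0,0$, and, in $2\times2$ blocks, put
$$\mu'(0)=\begin{pmatrix}0&1&0\\ \mu(\ell_{00})&0&0\\ \mu(\ell_{10})&0&0\end{pmatrix},\qquad \mu'(1)=\begin{pmatrix}0&0&1\\ \mu(\ell_{01})&0&0\\ \mu(\ell_{11})&0&0\end{pmatrix}.$$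
The first block row of $\mu'(x)\mu'(y)$ is $(\mu(\ell_{xy}),0,0)$. So $\lambda'\mu'(\varphi(w))=(\lambda\mu(w),0,0)$, and the represented series has coefficient $(S,w)$ at $\varphi(w)$. A word of odd length is $\varphi(w)x$ with $x\in\{0,1\}$; multiplying $(\lambda\mu(w),0,0)$ by $\mu'(x)$ leaves the first block $0$, so its coefficient is $0$. Thus $\sum_w(S,w)\,\varphi(w)$ is $\mathbb R$-rational, with support $\varphi(L)$. If $\varphi(L)=\operatorname{supp}(T')$ for a $\mathbb Q$-rational series $T'$ with representation $(\lambda'',\mu'',\gamma'')$, then $(\lambda'',\mu''\circ\varphi,\gamma'')$ represents $w\mapsto(T',\varphi(w))$ over $\mathbb Q$. Its support is $L$, since $\varphi$ is injective. This contradicts Theorem A. One letter does not suffice, by Section 2.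

## 10. All inclusions $\mathrm{Supp}(F)\subseteq\mathrm{Supp}(K)$

**Theorem B.** *Let $F,K$ be arbitrary fields. Then $\mathrm{Supp}(F)\subseteq\mathrm{Supp}(K)$ if and only if*

*(i) $F$ is algebraic over a finite field, or*

*(ii) $\operatorname{char}F=\operatorname{char}K$, and every integer $n\ge0$ with $n\le\operatorname{trdeg}F$ satisfies $n\le\operatorname{trdeg}K$.*

*In particular*
$$\mathrm{Supp}(\mathbb Q)=\mathrm{Supp}(\overline{\mathbb Q})\subsetneq\mathrm{Supp}(\mathbb Q(t_1))\subsetneq\mathrm{Supp}(\mathbb Q(t_1,t_2))\subsetneq\cdots,\qquad \bigcup_n\mathrm{Supp}(\mathbb Q(t_1,\dots,t_n))=\mathrm{Supp}(\mathbb R)=\mathrm{Supp}(\mathbb C).$$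

*Proof of "if".*

**Case (i): all supports are regular.** A representation $(\lambda,\mu,\gamma)$ over $F$ has finitely many data (the entries of $\lambda$, $\gamma$ and the $\mu(a)$, $a\in A$). They generate a finite field, so the monoid $\mu(A^*)$ is finite. The support is accepted by the automaton with states $\mu(A^*)$, initial state $\mu(1)$, transitions $M\mapsto M\mu(a)$, and final states the $M$ with $\lambda M\gamma\ne0$. So it is regular, and lies in $\mathrm{Supp}(K)$ by Lemma 1.7.

**Case (ii): remove the algebraic part, then embed.** Let $S$ be $F$-recognizable. The data of a representation generate a field $E\subseteq F$, finitely generated over the prime field $k$. It is a finite extension of some $E_0\cong k(t_1,\dots,t_n)$ with $n\le\operatorname{trdeg}F$. By Proposition 2.1, $\operatorname{supp}(S)\in\mathrm{Supp}(E_0)$. By (ii), $K$ has the same prime field and contains $n$ algebraically independent elements, so $E_0$ embeds in $K$. A representation over $E_0$ becomes one over $K$ with the same support. So $\operatorname{supp}(S)\in\mathrm{Supp}(K)$.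

*Proof of "only if".* Assume $\mathrm{Supp}(F)\subseteq\mathrm{Supp}(K)$ and that $F$ is not algebraic over a finite field. By Corollary 7.2,
$$\text{every finitely generated affine group over }F\text{ that does not fix }0\text{ is }K\text{-linear.} \tag{5}$$
We test $K$ on suitable groups.

**Step 1: if $\operatorname{char}F=p>0$, then $\operatorname{char}K=p$.** Since $F$ is not algebraic over $\mathbb F_p$, it contains an element transcendental over $\mathbb F_p$, and $\Gamma_{\mathbb F_p,1}$ is realized by affine maps of $F$. By (5) there is an embedding $\theta:\Gamma_{\mathbb F_p,1}\hookrightarrow GL_m(K)$. Suppose $\operatorname{char}K\ne p$. Then $X^p-1$ is separable over $K$. The commuting matrices $\theta(b)$, $b\in B$, satisfy $\theta(b)^p=1$, so they are simultaneously diagonalizable over $\overline K$, with $p$-th roots of unity on the diagonal. Hence $|\theta(B)|\le p^m$. But $B\cong\mathbb F_p[t_1^{\pm1}]$ is infinite, a contradiction.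

**Step 2: if $\operatorname{char}F=0$, then $\operatorname{char}K=0$.** Let $\alpha:x\mapsto2x$ and $\beta:x\mapsto x+1$ over $\mathbb Q\subseteq F$. The group that they generate does not fix $0$, so by (5) it has an embedding $\theta$ in some $GL_m(K)$. Now $\alpha\beta\alpha^{-1}=\beta^2$, as $x\mapsto x/2\mapsto x/2+1\mapsto x+2$, and $\beta$ has infinite order. Thus $\theta(\beta)^2$ is similar to $\theta(\beta)$. The eigenvalues of $\theta(\beta)^2$ are the squares of those of $\theta(\beta)$, so squaring maps the finite set of eigenvalues of $\theta(\beta)$ in $\overline K^*$ onto itself, and hence permutes it. So each eigenvalue $\epsilon$ satisfies $\epsilon^{2^l}=\epsilon$ for some $l\ge1$, and is a root of unity. Hence $\theta(\beta)^M$ is unipotent for some $M\ge1$. If $\operatorname{char}K=q>0$, then for $q^s\ge m$ we get $\theta(\beta)^{Mq^s}-1=(\theta(\beta)^M-1)^{q^s}=0$, contradicting the infinite order of $\beta$. So $\operatorname{char}K=0$.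

**Step 3: transcendence degree.** Let $1\le n\le\operatorname{trdeg}F$ (for $n=0$ there is nothing to prove). Put $C=\mathbb Z$ if $\operatorname{char}F=0$, and $C=\mathbb F_p$ if $\operatorname{char}F=p$. Algebraically independent elements $t_1,\dots,t_n\in F$ realize $\Gamma_{C,n}$ as a finitely generated affine group over $F$, and it does not fix $0$. By (5) it is $K$-linear. By Steps 1 and 2, $\operatorname{char}K=\operatorname{char}F=\operatorname{char}C$. So Proposition 8.3 gives $\operatorname{trdeg}K\ge n$. This is (ii).

**Step 4: the displayed consequences.** None of the fields in the display is algebraic over a finite field, and all have characteristic $0$, so (ii) decides. $\mathbb Q$ and $\overline{\mathbb Q}$ both have transcendence degree $0$. The fields $\mathbb Q(t_1,\dots,t_n)$ have transcendence degree $n$, so each inclusion holds and is strict. Both $\mathbb R$ and $\mathbb C$ have infinite transcendence degree, so $\mathrm{Supp}(\mathbb R)=\mathrm{Supp}(\mathbb C)$, and this class contains every $\mathrm{Supp}(\mathbb Q(t_1,\dots,t_n))$. Conversely, a recognizable real or complex series has its data in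 a finitely generated field, and the argument of case (ii) places its support in some $\mathrm{Supp}(\mathbb Q(t_1,\dots,t_n))$. $\square$
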